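\title{The sweep algorithm for random Euclidean vehicle routing is not a $(1+\epsilon)$-approximation}

\begin{abstract}
We consider the capacitated vehicle routing problem with unit demands for $n$ independent uniform terminals in the unit square, a fixed depot and a capacity $k=k(n)$. The sweep algorithm sorts the terminals by polar angle around the depot, cuts them into groups of $\lceil k/\epsilon\rceil$ consecutive terminals, and solves each group within a factor $1+\epsilon$. It was conjectured that its approximation ratio tends to $1$ as $\epsilon\to0$. We disprove this. For every direction that is not a multiple of $\pi/4$ there is $c>0$ such that, for capacity $\lceil c\sqrt n\rceil$ and every sufficiently distant depot in that direction, the sweep cost exceeds the optimum by a factor $1+\eta$, with $\eta>0$ independent of $\epsilon$, with probability tending to $1$ along an infinite sequence of $n$. The better solution uses thin parallel strips that are tilted against the direction to the depot: the tilt costs a second-order amount in radial travel and gains a first-order amount elsewhere.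 As a complement, the ratio is at most $1+28\epsilon$ when $k/\sqrt n$ tends to $0$ or to $\infty$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

An instance of the \emph{capacitated vehicle routing problem} (CVRP) with unit demands in the plane consists of a point $O$ (the depot), a finite set $S$ of points (the terminals) and a positive integer $k$ (the capacity). A \emph{tour} starts and ends at $O$ and visits at most $k$ terminals. A solution is a set of tours such that every terminal is visited by some tour, and its cost is the total Euclidean length of its tours. We write $\mathrm{VRP}_k(O,S)$ for the optimal cost.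

In the \emph{random setting} the depot $O$ is a fixed point of the plane that does not depend on $n$, the terminal set $X=\{X_1,\dots,X_n\}$ consists of $n$ independent uniform points of $Q=[0,1]^2$, and the capacity $k=k(n)$ is an arbitrary function with $1\le k\le n$. We put $\mathrm{OPT}=\mathrm{VRP}_k(O,X)$. An event holds \emph{with high probability} (whp) if its probability tends to $1$. An algorithm is a \emph{$\rho$-approximation in the random setting} if, for every choice of $k(n)$, its cost is at most $\rho\cdot\mathrm{OPT}$ whp as $n\to\infty$. A $2$-approximation is due to Haimovich and Rinnooy Kan \cite{HR}, a $1.995$-approximation to Bompadre, Dror and Orlin \cite{BDO}, and a $1.915$-approximation to Mathieu and Zhou \cite{MZ}.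

The \emph{sweep algorithm} with parameter $\epsilon>0$ has three steps.
\begin{enumerate}
\item Sort the terminals by their polar angle around $O$, starting from an arbitrary fixed ray from $O$.
\item Cut this order into groups of $\lceil k/\epsilon\rceil$ consecutive terminals; the last group may be smaller.
\item For each group take an arbitrary $(1+\epsilon)$-approximate solution of the CVRP with depot $O$ and capacity $k$, and output the union of these solutions.
\end{enumerate}
We write $\mathrm{SW}_\epsilon$ for the cost of the output. Nie and Zhou proved that the sweep algorithm is at most a $1.55$-approximation, and the following conjecture is posed in \cite{talk}: \emph{the sweep algorithm is a $(1+\epsilon)$-approximation.} Precisely: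
\begin{quote}
For every $\epsilon'>0$ there is $\epsilon_0>0$ such that, for every $0<\epsilon\le\epsilon_0$, every fixed depot $O$ and every choice of $k(n)$, one has $\mathrm{SW}_\epsilon\le(1+\epsilon')\,\mathrm{OPT}$ whp.
\end{quote}

\subsection{Results}

Let $z_0=(\frac12,\frac12)$ be the center of $Q$. For $\alpha\in\mathbb R$ put $v_\alpha=(\cos\alpha,\sin\alpha)$ and $v_\alpha^\perp=(-\sin\alpha,\cos\alpha)$, and for $D>0$ let $O_{D,\alpha}=z_0-Dv_\alpha$ be the depot at distance $D$ from which the center is seen in direction $v_\alpha$.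

\begin{theorem}\label{thm:main}
Let $\alpha\notin\frac\pi4\mathbb Z$. There are $c>0$, $D_0$ and an infinite set $\mathcal N\subset\mathbb N$ such that for every $D\ge D_0$ there is $\eta>0$ with the following property. Let the depot be $O_{D,\alpha}$ and let $k(n)=\min(n,\lceil c\sqrt n\rceil)$. Then for every $\epsilon>0$ and every choice of the group solutions,
\[
\mathbb P\big(\mathrm{SW}_\epsilon\ge(1+\eta)\,\mathrm{OPT}\big)\to1\qquad\text{as }n\to\infty\text{ in }\mathcal N .
\]
\end{theorem}

The conjecture is therefore false. Fix such a depot and this $k(n)$, and take $\epsilon'=\eta/2$. For every $\epsilon>0$ the probability of $\mathrm{SW}_\epsilon\le(1+\epsilon')\mathrm{OPT}$ tends to $0$ along $\mathcal N$, so it does not tend to $1$, and no $\epsilon_0$ exists, not even one that depends on the depot and on $k(n)$. Theorem~\ref{thm:main} concerns distant depots, one value of $c$ for each direction, and an infinite set of $n$; we do not claim failure for every depot, every $c$, or all large $n$.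

Away from capacities of order $\sqrt n$ the conjectured behavior does hold.

\begin{theorem}\label{thm:easy}
Fix any depot. If $k(n)/\sqrt n\to0$ or $k(n)/\sqrt n\to\infty$, then for every $\epsilon\in(0,1]$ whp $\mathrm{SW}_\epsilon\le(1+28\epsilon)\,\mathrm{OPT}$.
\end{theorem}

\subsection{The critical capacity}

The extreme capacities support the conjecture. For $k=1$ every terminal has its own tour, the optimal costs of the groups add up to $\mathrm{OPT}$, and $\mathrm{SW}_\epsilon\le(1+\epsilon)\mathrm{OPT}$. For $k=n$ and $\epsilon\le1$ there is a single group and the same bound holds by definition. In between, two quantities govern the optimum: the \emph{radial cost} $\mathrm{Rad}=\frac2k\sum_i|O-X_i|$, which measures how far the vehicles must travel to reach their loads, and the length $\mathrm{TSP}(X)$ of a shortest closed tour through the terminals, which measures the local travel from terminal to terminal. Both are lower bounds for $\mathrm{OPT}$, and $\mathrm{OPT}\le\mathrm{Rad}+\mathrm{TSP}(X)+O(1)$ (Lemma~\ref{lem:itp}). The first has order $n/k$ and the second has order $\sqrt n$.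 When one of them dominates, it determines $\mathrm{OPT}$ to leading order, and it survives the cutting into groups: $\mathrm{Rad}$ is additive over groups, and cutting a closed tour along the group boundaries costs $O(1)$ per group. This is the proof of Theorem~\ref{thm:easy}.

For $k\approx c\sqrt n$ the two quantities have the same order $\sqrt n$. For a depot outside $Q$, a group then fills a wedge of length of order $1$ and of width of order $1/(\epsilon\sqrt n)$, and it needs about $1/\epsilon$ tours, each of length of order $1$. If cutting an optimal CVRP solution along the wedges also cost $O(1)$ per group, the loss would be a fraction $O(\epsilon)$, and this is the natural guess. But a tour that runs obliquely to the wedges crosses a number of them that grows with $n$, and its pieces have no connection to the depot. The sweep is confined to solutions whose tours point at the depot, however small $\epsilon$ is. We show that tours pointing slightly beside the depot can be better.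

Section~\ref{sec:model} shows the mechanism in a model that can be computed by hand. Section~\ref{sec:tools} collects tools. Section~\ref{sec:f} constructs a function $f$ that measures the cost of routing in a long thin strip, and Section~\ref{sec:nonlinear} shows that $f$ is not linear. From this, Section~\ref{sec:tilt} derives a favorable tilt. Sections~\ref{sec:lower} and~\ref{sec:upper} express a lower bound for the sweep and an upper bound for $\mathrm{OPT}$ through $f$ and complete the proof of Theorem~\ref{thm:main}. Section~\ref{sec:easy} proves Theorem~\ref{thm:easy}. Throughout, $\mathbb N=\{1,2,\dots\}$, $|S|$ is the cardinality of a finite set and $|B|$ the area of a region, and we use that every point of $Q$ is within $\sqrt2/2<0.71$ of $z_0$.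

\section{Tilted strips in a solvable model}\label{sec:model}

For an angle $a$ and $y\in\mathbb R$ let $\ell_a(y)$ be the length of the chord $Q\cap(z_0+yv_a^\perp+\mathbb Rv_a)$, with $\ell_a(y)=0$ if the line misses $Q$. Then $\ell_a\le\sqrt2$ and $\int\ell_a(y)\,dy=|Q|=1$. All dependence on directions in this paper enters through the following formula.

\begin{lemma}\label{lem:chords}
Let $0\le a\le\frac\pi4$ and let $g$ be continuous on $[0,\infty)$ with $g(0)=0$. Then
\[
\int g(\ell_a(y))\,dy=(\cos a-\sin a)\,g(\sec a)+\sin 2a\int_0^{\sec a}g(s)\,ds .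
\]
\end{lemma}

\begin{proof}
For $a=0$ both sides equal $g(1)$. Let $a>0$ and $t=\tan a$. The segments from $(0,0)$ to $(1,t)$ and from $(0,1-t)$ to $(1,1)$ cut $Q$ into a parallelogram and two congruent right triangles (Figure~\ref{fig:chords}). The chords in the parallelogram have length $\sec a$ and fill a perpendicular width $(1-t)\cos a=\cos a-\sin a$. Each triangle has legs $1$ and $t$, hypotenuse $\sec a$, and height $t/\sec a=\sin a$ over the hypotenuse. Its chord at distance $y\in[0,\sin a]$ from the right-angle vertex has length $s=y\sec a/\sin a$, so $dy=\sin a\cos a\,ds$.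
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\fill[gray!15] (0,0)--(1,0.4)--(1,1)--(0,0.6)--cycle;
\draw[gray] (0,0.2)--(1,0.6) (0,0.4)--(1,0.8);
\draw[gray] (0.333,0)--(1,0.267) (0.667,0)--(1,0.133);
\draw[gray] (0,0.733)--(0.667,1) (0,0.867)--(0.333,1);
\draw (0,0)--(1,0.4) (0,0.6)--(1,1);
\draw[thick] (0,0) rectangle (1,1);
\node[right] at (1,0.4) {$(1,\tan a)$};
\node[left] at (0,0.6) {$(0,1-\tan a)$};
\node[below left] at (0,0) {$(0,0)$};
\node[above right] at (1,1) {$(1,1)$};
\end{tikzpicture}
\caption{Chords of the unit square in direction $(\cos a,\sin a)$, $0<a<\pi/4$. In the shaded parallelogram, of perpendicular width $\cos a-\sin a$, all chords have length $\sec a$. In each of the two triangles, of perpendicular width $\sin a$, the length decreases linearly from $\sec a$ to $0$.}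
\label{fig:chords}
\end{figure}

The following model is not used in the proofs. Let $k=c\sqrt n$, and let the depot $O_{D,\alpha}$ be so far away that we replace $|O-x|$ by $D+(x-z_0)\cdot v_\alpha$. Cut $Q$ into thin strips in a direction $v_a$ close to $v_\alpha$; the sweep corresponds to $a=\alpha$, because from far away thin wedges look like parallel strips. The model postulates that every tour serves $k$ terminals of one strip, enters and leaves at the near end of the chord, and pays $b/\sqrt n$ per terminal inside, for a fixed constant $b>0$. The strips at heights in $dy$ contain $n\,\ell_a(y)\,dy$ terminals and need $\frac{\sqrt n}c\,\ell_a(y)\,dy$ tours. If $\mu(y)$ is the midpoint of the chord, its near end is $\mu(y)-\frac12\ell_a(y)v_a$, and $\int\ell_a(y)(\mu(y)-z_0)\,dy=\int_Q(x-z_0)\,dx=0$. The total cost divided by $\sqrt n$ is therefore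
\[
b+\frac2c\int\ell_a\Big[D+(\mu-z_0)\cdot v_\alpha-\tfrac12\ell_a\cos(\alpha-a)\Big]dy
=b+\frac{2D}c-\frac1c\cos(\alpha-a)\,I(a),
\]
where $I(a)=\int\ell_a(y)^2\,dy$. Long chords are good: their near ends are closer to the depot than the average terminal. Lemma~\ref{lem:chords} with $g(s)=s^2$ gives, for $0<a<\frac\pi4$ and $t=\tan a$,
\[
I(a)=\sec a\,\Big(1-\frac t3\Big),\qquad I'(a)=\sec a\Big(t-\frac{t^2}3-\frac{1+t^2}3\Big)=-\frac{\sec a}3(1-t)(1-2t).
\]
The factor $\cos(\alpha-a)$ has derivative $0$ at $a=\alpha$. So the derivative of the cost at $a=\alpha$ is $-I'(\alpha)/c$, and the choice $a=\alpha$ of the sweep is not optimal unless $\tan\alpha=\frac12$: for $0<\tan\alpha<\frac12$ one gains by tilting the strips toward the side of the square, for $\frac12<\tan\alpha<1$ by tilting them toward the diagonal.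

Subtract the radial cost, which is $2D/c$ in these units. For $a=\alpha$ what remains is
\[
b-\frac{I(\alpha)}c=c\int f_0\big(\ell_\alpha(y)/c\big)\,dy,\qquad f_0(q)=bq-q^2 .
\]
The linear part of $f_0$ contributes the constant $b$ in every direction, since $\int\ell_a=1$; the whole effect comes from the nonlinearity. In the real problem the role of $f_0$ is played by a function $f$ that we cannot compute. We define it as a limit of optimal costs in strips, so that the same $f$ bounds the sweep from below and a tilted solution from above, and we prove only that $f$ is locally Lipschitz, that $0\le f(q)\le3q$, and that $f$ is not linear. These three properties suffice, in every direction outside $\frac\pi4\mathbb Z$, because $c$ is at our disposal.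

\section{Tools}\label{sec:tools}

\subsection{The strip functional}

By the triangle inequality, skipping a visit never lengthens a tour. Hence an optimal CVRP solution can be taken as a partition of $S$ into ordered lists $(x_1,\dots,x_s)$, $1\le s\le k$, each of cost $|O-x_1|+|O-x_s|+\sum_{i<s}|x_{i+1}-x_i|$; the function $\mathrm{VRP}_k(O,S)$ is nondecreasing in $S$; and $\mathrm{VRP}_k(O,S\cup S')\le\mathrm{VRP}_k(O,S)+\mathrm{VRP}_k(O,S')$.

Inside a thin strip that points at a distant depot, the distance to the depot is nearly a constant plus the coordinate along the strip. The strip functional makes this exact. For $x\in\mathbb R^2$ let $\langle x\rangle$ be its first coordinate, which we call its \emph{depth}. For a finite set $S\subset[0,\infty)\times\mathbb R$ and $\lambda\ge0$ let $\Gamma_{k,\lambda}(S)$ be the minimum, over partitions of $S$ into ordered lists $(x_1,\dots,x_s)$ with $1\le s\le k$, again called tours, of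
\[
\sum_{\text{tours}}\Big[2\lambda+\langle x_1\rangle+\langle x_s\rangle+\sum_{i<s}|x_{i+1}-x_i|\Big].
\]
This is the CVRP in which the depot is the vertical line at depth $-\lambda$. Put
\[
\mathrm{Rad}_{k,\lambda}(S)=\frac2k\sum_{x\in S}(\lambda+\langle x\rangle),\qquad \mathrm{Ex}_{k,\lambda}(S)=\Gamma_{k,\lambda}(S)-\mathrm{Rad}_{k,\lambda}(S),
\]
and call $\mathrm{Ex}_{k,\lambda}$ the \emph{excess}. Every solution has $N\ge|S|/k$ tours.

\begin{lemma}\label{lem:gamma}
\begin{enumerate}
\item[(a)] $\Gamma_{k,\lambda}(S)$ is nondecreasing in $S$. Both $\Gamma_{k,\lambda}$ and $\mathrm{Ex}_{k,\lambda}$ are subadditive under disjoint unions and invariant under vertical translations.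
\item[(b)] $\mathrm{Ex}_{k,\lambda}(S)\ge0$, and $\mathrm{Ex}_{k,\lambda}(S)$ is nondecreasing in $\lambda$.
\item[(c)] $\Gamma_{k,t\lambda}(tS)=t\,\Gamma_{k,\lambda}(S)$ and $\mathrm{Ex}_{k,t\lambda}(tS)=t\,\mathrm{Ex}_{k,\lambda}(S)$ for $t>0$.
\item[(d)] Let $\mu>1$ and let $\varphi$ be one of the maps $(x,y)\mapsto(\mu x,y/\mu)$, $(x,y)\mapsto(x/\mu,\mu y)$. Then $\Gamma_{k,\lambda}(\varphi S)\le\mu\,\Gamma_{k,\lambda}(S)-2(\mu-1)\lambda|S|/k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Delete a point from a tour. If it is the only point, the tour disappears. If it is an inner point, use the triangle inequality. If it is the first point, use $\langle x_2\rangle\le\langle x_1\rangle+|x_1-x_2|$, and symmetrically for the last. The union of solutions for disjoint sets is a solution for the union, and $\mathrm{Rad}_{k,\lambda}$ is additive.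

(b) For each $j$ we have $\langle x_1\rangle+\sum_{i<j}|x_{i+1}-x_i|\ge\langle x_j\rangle$ and $\langle x_s\rangle+\sum_{i\ge j}|x_{i+1}-x_i|\ge\langle x_j\rangle$. So a tour costs at least $2\lambda+2\max_j\langle x_j\rangle\ge\frac2k\sum_j(\lambda+\langle x_j\rangle)$. For a fixed solution with $N$ tours, cost minus $\mathrm{Rad}_{k,\lambda}$ is affine in $\lambda$ with slope $2(N-|S|/k)\ge0$, and the excess is the minimum of these functions.

(c) Each term of the cost is multiplied by $t$.

(d) Apply $\varphi$ to an optimal solution with $N$ tours. Depths and distances grow by at most the factor $\mu$, and the terms $2\lambda$ do not change. The new cost is at most $\mu\Gamma_{k,\lambda}(S)-2(\mu-1)\lambda N$.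
\end{proof}

The next two lemmas give all the crude upper bounds that we need.

\begin{lemma}[Iterated tour partitioning]\label{lem:itp}
If some path through the points of $S\ne\emptyset$ has length at most $T$, then
\[
\mathrm{Ex}_{k,\lambda}(S)\le T+2\lambda+2\max_{x\in S}\langle x\rangle,\qquad
\mathrm{VRP}_k(O,S)\le\frac2k\sum_{x\in S}|O-x|+T+2\max_{x\in S}|O-x| .
\]
\end{lemma}

\begin{proof}
Let $x_1,\dots,x_m$ be the order of the path and let $r(x)$ be $\lambda+\langle x\rangle$ or $|O-x|$. Choose $j$ uniformly in $\{1,\dots,k\}$ and cut the order after each $x_i$ with $i\equiv j\pmod k$, $i<m$. Every chunk has at most $k$ points, and the chunks, used as tours, cost at most $T$ plus the sum of $r$ over their first points and over their last points. Each $x_i$ with $i>1$ is a first point with probability $1/k$, and each $x_i$ with $i<m$ is a last point with probability $1/k$. The expected cost is at most $T+r(x_1)+r(x_m)+\frac2k\sum_ir(x_i)$, and some $j$ does at least as well.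
\end{proof}

\begin{lemma}[Snake path]\label{lem:snake}
Let $A\in\mathbb N$, $b\ge0$, $w>0$. Every finite $S\subset[0,b]\times[0,Aw]$ admits a path through its points of length at most $2Ab+(2A+|S|)w$.
\end{lemma}

\begin{proof}
Cut the rectangle into $A$ horizontal lanes of width $w$ and visit the lanes from bottom to top, each by increasing depth. The steps inside lanes have total horizontal length at most $Ab$ and total vertical length at most $|S|w$. There are at most $A-1$ connectors between consecutive nonempty lanes. Each has horizontal length at most $b$, and a connector from lane $i$ to lane $i'>i$ has vertical length at most $(i'-i+1)w$; these add up to at most $2Aw$.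
\end{proof}

\subsection{Continuity of chords}

\begin{lemma}\label{lem:cont}
Let $p_j\to p$ in $\mathbb R^2$ and let $v_j\to v$ be unit vectors. Put $J_j=\{s:p_j+sv_j\in Q\}$ and $J=\{s:p+sv\in Q\}$. If $J=\emptyset$, then $J_j=\emptyset$ for large $j$. If the line $p+\mathbb Rv$ meets the interior of $Q$, then $J=[a,b]$ with $a<b$, and for large $j$ we have $J_j=[a_j,b_j]$ with $a_j\to a$, $b_j\to b$.
\end{lemma}

\begin{proof}
The sets $J_j$ are compact intervals or empty, and they are uniformly bounded. Since $Q$ is closed, every limit point of a sequence $s_j\in J_j$ lies in $J$. This proves the first claim and gives $\liminf a_j\ge a$, $\limsup b_j\le b$. If the line meets the interior, then by convexity $p+sv$ is an interior point for $a<s<b$, so $s\in J_j$ for large $j$.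
\end{proof}

In a family of parallel lines, or of rays from a point outside $Q$, all but two members either miss $Q$ or meet its interior: a line with points of $Q$ strictly on both sides has interior points on both sides and meets the segment between them.

\subsection{Poisson processes and Fekete's lemma}

A \emph{Poisson process of intensity $\mu$} on a Borel set $B\subset\mathbb R^2$ is a random locally finite set $\Pi\subset B$ such that $|\Pi\cap B'|$ is Poisson with mean $\mu|B'|$ for each Borel set $B'\subset B$ of finite area, independently over disjoint sets. We use the following standard facts.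
\begin{enumerate}
\item[(P1)] Restrictions to disjoint sets are independent Poisson processes, and the union of independent Poisson processes of intensity $\mu$ on disjoint sets is one on the union. A null set almost surely contains no point.
\item[(P2)] The image under an area-preserving bijection is Poisson of intensity $\mu$. The image under $x\mapsto tx$ is Poisson of intensity $\mu/t^2$.
\item[(P3)] (Mecke formula.) $\mathbb E\sum_{x\in\Pi}g(x,\Pi)=\mu\int_B\mathbb E\,g(x,\Pi\cup\{x\})\,dx$ for measurable $g\ge0$.
\item[(P4)] If $\nu$ is Poisson with mean $\mu$ and independent of the i.i.d.\ uniform points $X_1,X_2,\dots$ of $Q$, then $\{X_i:i\le\nu\}$ is Poisson of intensity $\mu$ on $Q$.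
\end{enumerate}
Fekete's lemma states that if $0\le a_{i+j}\le a_i+a_j$ for all $i,j\in\mathbb N$, then $a_j/j\to\inf_ja_j/j$.

\section{The excess function of a strip}\label{sec:f}

Scale the instance by $\sqrt n$, so that the terminals have intensity $1$. With $k\approx c\sqrt n$, a chord of length $\ell$ becomes $\ell\sqrt n\approx(\ell/c)k$ and the distance $D$ becomes $(D/c)k$. So depths and depot distances should be measured in units of $k$, and widths in units of $1$. Let $\mathcal P$ be the Poisson process of intensity $1$ on $\mathbb R^2$. For real $q\ge0$, $A>0$ and $L\in\mathbb N$ put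
\[
V_k(q,A,L)=\mathbb E\,\Gamma_{k,Lk}\big(\mathcal P\cap[0,qk]\times[0,A]\big),\qquad u_k(q,A,L)=\frac{V_k(q,A,L)}{kA}.
\]
The expected radial cost is $\frac2k\,A\int_0^{qk}(Lk+x)\,dx=kA(2Lq+q^2)$, so the expected excess divided by $kA$ is
\[
f_k(q,A,L)=u_k(q,A,L)-2Lq-q^2 .
\]
Lemmas~\ref{lem:itp} and~\ref{lem:snake} (with $b=qk$, $w=1$) bound the excess by $2Aqk+2A+|S|+2Lk+2qk$, and $\mathbb E|S|=qkA$. Hence for $A\in\mathbb N$
\begin{equation}\label{eq:crude}
0\le f_k(q,A,L)\le3q+\frac2k+\frac{2L+2q}A .
\end{equation}

We want a limit of $f_k$ as $k\to\infty$ and then $A\to\infty$. In $A$, subadditivity provides it. In $k$ we have no such structure, since the functional itself changes with $k$, so we pass to a subsequence; this is the origin of the set $\mathcal N$ in Theorem~\ref{thm:main}. By \eqref{eq:crude} and a diagonal argument there is an infinite set $\mathcal K\subset\mathbb N$ such that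
\[
U_A(q,L)=\lim_{k\to\infty,\ k\in\mathcal K}u_k(q,A,L)\quad\text{exists for all rational }q\ge0\text{ and all }A,L\in\mathbb N .
\]
\emph{We fix $\mathcal K$; until the end of Section~\ref{sec:upper}, $k$ ranges over $\mathcal K$.} By Lemma~\ref{lem:gamma}(a), $V_k(q,A+A',L)\le V_k(q,A,L)+V_k(q,A',L)$, so $A\mapsto A\,U_A(q,L)$ is subadditive, and Fekete's lemma gives
\[
U(q,L):=\lim_{A\to\infty}U_A(q,L)=\inf_{A\in\mathbb N}U_A(q,L).
\]
Put $f(q,L)=U(q,L)-2Lq-q^2$ for rational $q\ge0$. Then $0\le f(q,L)\le3q$ by \eqref{eq:crude}, and $f(q,L)$ is nondecreasing in $L$ by Lemma~\ref{lem:gamma}(b).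

We shall differentiate in $q$ after letting $L\to\infty$, so we need regularity in $q$ that is uniform in $L$. Adding the points at depths between $qk$ and $q'k$ by separate tours would cost an amount proportional to $L$. Instead we compare different $q$ by area-preserving stretches, which leave the number of points, and with it the main term $2Lk|S|/k$, unchanged.

\begin{lemma}\label{lem:lip}
For rational $q>0$, rational $\mu>1$ and $L\in\mathbb N$,
\[
f(q,L)-(\mu^2-1)q^2\le f(\mu q,L)\le\mu^2f(q,L).
\]
Consequently $|f(q,L)-f(q',L)|\le(9+2q_{\max})|q-q'|$ for rational $q,q'\in[0,q_{\max}]$.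
\end{lemma}

\begin{proof}
The map $(x,y)\mapsto(\mu x,y/\mu)$ preserves the law of $\mathcal P$ and sends $[0,qk]\times[0,A]$ to $[0,\mu qk]\times[0,A/\mu]$. For integers $A>\mu$, Lemma~\ref{lem:gamma}(a),(d) with $\lambda=Lk$ and $\mathbb E|S|=qkA$ give
\[
V_k(\mu q,\lfloor A/\mu\rfloor,L)\le V_k(\mu q,A/\mu,L)\le\mu V_k(q,A,L)-2(\mu-1)LqkA .
\]
Divide by $kA$, let $k\to\infty$ and then $A\to\infty$: $\frac1\mu U(\mu q,L)\le\mu U(q,L)-2(\mu-1)Lq$. Multiply by $\mu$ and insert $U=f+2Lq+q^2$. The left side is $f(\mu q,L)+2\mu Lq+\mu^2q^2$, the right side is $\mu^2f(q,L)+2\mu^2Lq+\mu^2q^2-2\mu(\mu-1)Lq$, and all terms without $f$ cancel. This is the upper bound.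

The map $(x,y)\mapsto(x/\mu,\mu y)$ sends $[0,\mu qk]\times[0,A]$, where $\mathbb E|S|=\mu qkA$, to $[0,qk]\times[0,\mu A]$. Hence
\[
V_k(q,\lfloor\mu A\rfloor,L)\le V_k(q,\mu A,L)\le\mu V_k(\mu q,A,L)-2(\mu-1)\mu LqkA .
\]
Dividing by $\mu kA$ and taking the same limits gives $U(q,L)\le U(\mu q,L)-2(\mu-1)Lq$, that is, $f(q,L)+q^2\le f(\mu q,L)+\mu^2q^2$.

Let $0<q<q'=\mu q\le q_{\max}$. If $\mu\le2$, then $f(q',L)-f(q,L)\le(\mu+1)(\mu-1)\,3q\le9(q'-q)$. If $\mu>2$, then $f(q',L)\le3q'\le6(q'-q)$. In the other direction $f(q,L)-f(q',L)\le q'^2-q^2\le2q_{\max}(q'-q)$. For $q=0$ use $f(0,L)=0$ and $f(q',L)\le3q'$.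
\end{proof}

So $f(\cdot,L)$ extends continuously to $[0,\infty)$, with the same Lipschitz bounds, with $0\le f(q,L)\le3q$, and nondecreasing in $L$. We put $U(q,L)=f(q,L)+2Lq+q^2$ for real $q\ge0$. The monotone limit
\[
f(q)=\lim_{L\to\infty}f(q,L)
\]
is the \emph{excess function}. It is Lipschitz on bounded intervals and satisfies $0\le f(q)\le3q$.

The strips in $Q$ have many different lengths, which depend on $n$. We therefore need the convergence uniformly in $q$; monotonicity of $u_k$ in $q$ provides it.

\begin{lemma}\label{lem:unif}
Fix $L\in\mathbb N$, $q_{\max}>0$ and $\delta>0$.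
\begin{enumerate}
\item[(i)] For every $A\in\mathbb N$ and all large $k$: $f_k(q,A,L)\ge f(q,L)-\delta$ for all $q\in[0,q_{\max}]$.
\item[(ii)] There is $A\in\mathbb N$ such that for all large $k$: $f_k(q,A,L)\le f(q,L)+\delta$ for all $q\in[0,q_{\max}]$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both claims are equivalent to the same inequalities for $u_k$ and $U$. Choose rationals $0=q_0<\dots<q_J$ with $q_J\ge q_{\max}$ such that $U(\cdot,L)$ varies by at most $\delta/3$ on each $[q_{j-1},q_j]$. For fixed $A$ and large $k$ we have $|u_k(q_j,A,L)-U_A(q_j,L)|\le\delta/3$ for all $j$. By Lemma~\ref{lem:gamma}(a), $u_k$ is nondecreasing in $q$. Let $q\in[q_{j-1},q_j]$. For (i), use $U_A\ge U$: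
\[
u_k(q,A,L)\ge u_k(q_{j-1},A,L)\ge U(q_{j-1},L)-\tfrac\delta3\ge U(q,L)-\tfrac{2\delta}3 .
\]
For (ii), choose $A$ with $U_A(q_j,L)\le U(q_j,L)+\delta/3$ for all $j$; then $u_k(q,A,L)\le u_k(q_j,A,L)\le U(q_j,L)+\frac{2\delta}3\le U(q,L)+\delta$.
\end{proof}

\section{The excess function is not linear}\label{sec:nonlinear}

Consider a full tour whose terminals are spread evenly over depths in $[g,g+h]$ and which starts and ends at depth $g$. It costs $2\lambda+2g$ plus its path length, while the radial cost of its terminals is $2\lambda+2g+h$. Its excess is the path length minus $h$: a tour saves its own extent in depth. In a short strip the extent is at most $qk$, so as $q\to0$ almost nothing is saved, and the excess per terminal is at least what a closed tour through all points pays per point. In a long strip a tour can go out along one narrow lane and return along the next, with extent proportional to $k$. The two regimes give different slopes.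

\begin{proposition}\label{prop:slopes}
For all $q\ge0$ and $L\in\mathbb N$,
\[
\tfrac58\,q-q^2\le f(q,L)\le0.621\,q+\sqrt{3/2},
\]
and the same bounds hold for $f(q)$. In particular $f$ is not of the form $f(q)=\beta q$.
\end{proposition}

The last sentence follows because the lower bound as $q\to0$ would give $\beta\ge0.625$ and the upper bound as $q\to\infty$ would give $\beta\le0.621$. By continuity it suffices to prove the bounds for $f(q,L)$ with rational $q>0$. Throughout, $A\in\mathbb N$, $S=\mathcal P\cap[0,qk]\times[0,A]$, $m=|S|$ and $\lambda=Lk$.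

\begin{proof}[Proof of the lower bound]
Let $k$ be so large that $2\lambda\ge A$. Concatenate the $N$ tours of an optimal solution cyclically into one closed tour through $S$. The connector from the last point $x$ of one tour to the first point $x'$ of the next has length at most $|\langle x\rangle-\langle x'\rangle|+A\le\langle x\rangle+\langle x'\rangle+A$. Hence $\mathrm{TSP}(S)\le\Gamma_{k,\lambda}(S)-N(2\lambda-A)\le\Gamma_{k,\lambda}(S)-\frac mk(2\lambda-A)$, and subtracting $\mathrm{Rad}_{k,\lambda}(S)$,
\begin{equation}\label{eq:tsp}
\mathrm{Ex}_{k,\lambda}(S)\ge\mathrm{TSP}(S)-\frac{mA}k-\frac2k\sum_{x\in S}\langle x\rangle .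
\end{equation}
The last two terms have expectations $qA^2$ and $q^2kA$.

For $x\in\mathbb R^2$ let $d_1(x)\le d_2(x)$ be the distances from $x$ to the two nearest points of $\mathcal P\setminus\{x\}$. If $m\ge3$, each point has two distinct neighbors on a closed tour and each edge has two ends, so $\mathrm{TSP}(S)\ge\frac12\sum_{x\in S}(d_1+d_2)(x)$. For fixed $x$, the event $d_j(x)>r$ means that the disk of radius $r$ contains fewer than $j$ points, so
\[
\mathbb E\,d_1=\int_0^\infty e^{-\pi r^2}dr=\frac12,\qquad\mathbb E\,d_2=\int_0^\infty(1+\pi r^2)e^{-\pi r^2}dr=\frac12+\frac14 .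
\]
By the Mecke formula $\mathbb E\,\frac12\sum_{x\in S}(d_1+d_2)(x)=\frac58qkA$. By the Mecke formula and the Cauchy--Schwarz inequality, the contribution of the event $\{m\le2\}$ to this expectation is at most $\frac12qkA\,(\mathbb E(d_1+d_2)^2)^{1/2}\,\mathbb P(m\le1)^{1/2}$, and $\mathbb P(m\le1)=(1+qkA)e^{-qkA}$ makes this tend to $0$ as $k\to\infty$. Dividing \eqref{eq:tsp} by $kA$ gives $f_k(q,A,L)\ge\frac58q-q^2-\frac{qA}k-o(1)$. Let $k\to\infty$ and then $A\to\infty$.
\end{proof}

For the upper bound consider a horizontal lane of width $\omega$. The depths of its points form a one-dimensional Poisson process of rate $\omega$, and their heights are independent and uniform. The mean length of a step from a point to the next point on its right is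
\[
\sigma(\omega)=\mathbb E\sqrt{(\Xi/\omega)^2+(\omega Y)^2}=\frac1\omega\,\mathbb E\sqrt{\Xi^2+\omega^4Y^2},
\]
where $\Xi$ is exponential of rate $1$ and $Y$, independent of $\Xi$, is the distance between two independent uniform points of $[0,1]$, with density $2(1-y)$. The function $\sigma$ is continuous by dominated convergence, and $\sigma(\omega)\ge1/\omega$. A tour with $k$ points in two adjacent lanes has extent $k/(2\omega)$ and path length about $k\sigma(\omega)$, so the slope to expect is $\sigma(\omega)-\frac1{2\omega}$.

\begin{lemma}\label{lem:lanes}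
For every $\omega>0$, $f(q,L)\le q\big(\sigma(\omega)-\frac1{2\omega}\big)+\frac3{2\omega}$.
\end{lemma}

\begin{proof}
Let $\delta\in(0,\frac12)$; tours will carry $(1-\delta)k$ points on average, so that the capacity is rarely exceeded. Put $M=\lceil A/(2\omega)\rceil$ and $\omega'=A/(2M)$, so that $\omega'\to\omega$ as $A\to\infty$. Split $[0,A]$ into $2M$ lanes of width $\omega'$, grouped into $M$ adjacent pairs. Let $h=(1-\delta)k/(2\omega')$ and $J=\lfloor qk/h\rfloor$, and cut $[qk-Jh,qk]$ into $J$ intervals $[g,g+h]$. A \emph{piece} is the product of such an interval with a pair of lanes. There are $MJ\le Mqk/h=qA/(1-\delta)$ pieces, and the number $m'$ of points in a piece is Poisson with mean $2\omega'h=(1-\delta)k$.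

Fix a piece. Visit the points of its first lane by increasing depth, then those of its second lane by decreasing depth. For each lane let the start gap be the smallest depth of its points minus $g$, and the end gap $g+h$ minus the largest depth; both are $h$ if the lane has no point in the piece. Each gap is distributed as the minimum of $h$ and an exponential variable of rate $\omega'$, so its mean is at most $1/\omega'$. If the piece is nonempty, the cost of this order as a single tour is at most
\[
2\lambda+2g+(\text{the four gaps})+2\omega'+(\text{the steps inside the lanes}).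
\]
Indeed, if both lanes are nonempty, the first and last depths are $g$ plus the two start gaps, and the crossing between the lanes has horizontal length at most the sum of the end gaps and vertical length at most $2\omega'$. If one lane is empty, one of the first and last depths is $g$ plus a start gap, and the other is at most $g+h$, where $h$ is the start gap of the empty lane. Every step inside a lane joins a point to the next point on its right in the infinitely extended lane, so by the Mecke formula the steps have total mean at most $2\omega'h\,\sigma(\omega')=(1-\delta)k\,\sigma(\omega')$.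

If $m'>k$, cut the order into chunks of at most $k$ points with fewer than $m'/k$ cuts, each of which adds at most $2\lambda+2qk$. The mean extra cost is at most $(2L+2q)\,\mathbb E[m'\mathbf 1_{m'>k}]$, and by Chebyshev's inequality
\[
\mathbb E[m'\mathbf 1_{m'>k}]=(1-\delta)k\,\mathbb P(m'\ge k)\le(1-\delta)k\cdot\frac{(1-\delta)k}{\delta^2k^2}\le\frac1{\delta^2}.
\]
The mean radial cost of the piece is $2(1-\delta)(\lambda+g+\frac h2)$. With $\lambda=Lk$ and $g\le qk$, the mean excess of the piece is at most $kB+O(1)$, where
\[
B=2\delta(L+q)+(1-\delta)\sigma(\omega')-\frac{(1-\delta)^2}{2\omega'}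
\]
and the $O(1)$ term does not depend on $k$. Since $\sigma(\omega')\ge1/\omega'$, we have $B>0$, so the number of pieces may be replaced by its upper bound. The points outside the pieces lie in $[0,h]\times[0,A]$ and have mean number at most $Ah$; by Lemmas~\ref{lem:itp} and~\ref{lem:snake} their mean excess is at most $3Ah+2A+2Lk+2h$. The excess is subadditive. Dividing by $kA$ and letting $k\to\infty$,
\[
U_A(q,L)-2Lq-q^2\le\frac{qB}{1-\delta}+\frac3{2\omega'}+\frac{2L+1/\omega'}A .
\]
Let $A\to\infty$ and then $\delta\to0$.
\end{proof}

\begin{proof}[Proof of the upper bound in Proposition~\ref{prop:slopes}]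
Take $\omega=\sqrt{3/2}$, so that $\frac3{2\omega}=\sqrt{3/2}$. We show $\sigma(\omega)-\frac1{2\omega}<0.621$. With $Z=\frac23\Xi$, exponential of rate $\frac32$, we have $\omega\sigma(\omega)=\mathbb E\sqrt{\Xi^2+(\frac32Y)^2}=\frac32\,\mathbb E\,\phi(Z)$, where
\[
\phi(u)=\int_0^12(1-y)\sqrt{u^2+y^2}\,dy=\sqrt{1+u^2}+u^2\operatorname{arsinh}\frac1u-\frac23\big((1+u^2)^{3/2}-u^3\big);
\]
here $y\sqrt{u^2+y^2}+u^2\operatorname{arsinh}(y/u)$ and $\frac23(u^2+y^2)^{3/2}$ are primitives of $2\sqrt{u^2+y^2}$ and $2y\sqrt{u^2+y^2}$. As an average of the functions $u\mapsto\sqrt{u^2+y^2}$, the function $\phi$ is convex and $1$-Lipschitz. We have $\phi(0)=\frac13$ and, with each term rounded to five decimals,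
\begin{align*}
\phi(\tfrac12)&=1.11803+0.36091-0.84836<0.6306,\\
\phi(1)&=1.41421+0.88137-1.21895<1.0767 .
\end{align*}
So $\phi\le\psi$ on $[0,\infty)$, where $\psi$ is piecewise linear with values $\frac13,\ 0.6306,\ 1.0767$ at $0,\frac12,1$ and slope $1$ on $[1,\infty)$. Its slopes are at most $0.59454,\ 0.8922,\ 1$. Since $\mathbb E\,\psi(Z)=\psi(0)+\int_0^\infty\psi'(u)e^{-3u/2}du$, we get $\mathbb E\,\phi(Z)\le\frac13+\frac23s_0$ with
\[
s_0=0.59454\,(1-e^{-0.75})+0.8922\,(e^{-0.75}-e^{-1.5})+e^{-1.5}<0.7593,
\]
using the rounded values $e^{-0.75}=0.47237$ and $e^{-1.5}=0.22313$. Hence $\omega\sigma(\omega)\le\frac12+s_0$, and $\sigma(\omega)-\frac1{2\omega}\le s_0/\omega<0.7593/1.2247<0.621$.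
\end{proof}

\section{A favorable tilt}\label{sec:tilt}

For $c>0$, $L\in\mathbb N$ and an angle $a$ put
\[
H_{c,L}(a)=c\int f\big(\ell_a(y)/c,L\big)\,dy,\qquad H_c(a)=c\int f\big(\ell_a(y)/c\big)\,dy .
\]
This is the total excess, in units of $\sqrt n$, when $Q$ is served by thin strips in direction $v_a$. By monotone convergence $H_{c,L}(a)\uparrow H_c(a)$ as $L\to\infty$, and $0\le H_c\le3$ because $f(q)\le3q$ and $\int\ell_a=1$. In Section~\ref{sec:upper} a tilt by $\Delta$ will cost at most $\frac2c\Delta^2$ in the radial term. The next proposition says that some tilt gains more than that.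

\begin{proposition}\label{prop:tilt}
Let $\alpha\notin\frac\pi4\mathbb Z$. There are $c>0$ and $\alpha'\in\mathbb R$ with
\[
H_c(\alpha)>H_c(\alpha')+\frac2c(\alpha-\alpha')^2 .
\]
\end{proposition}

\begin{proof}
The square is invariant under the rotation by $\frac\pi2$ about $z_0$ and under the reflection in the horizontal line through $z_0$, so $H_c$ is $\frac\pi2$-periodic and even. The maps $a\mapsto a+\frac\pi2$ and $a\mapsto-a$ preserve $H_c$ and distances, so we may assume $0<\alpha<\frac\pi4$. Put $t=\tan\alpha\in(0,1)$ and $F(p)=\int_0^pf$. By Lemma~\ref{lem:chords}, for $0\le a\le\frac\pi4$,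
\begin{equation}\label{eq:H}
\frac1cH_c(a)=(\cos a-\sin a)\,f\Big(\frac{\sec a}c\Big)+\sin2a\cdot c\,F\Big(\frac{\sec a}c\Big).
\end{equation}

Suppose that the proposition fails. Then for every $c$ the function $a\mapsto H_c(a)+\frac2c(\alpha-a)^2$ has a minimum at $a=\alpha$, so $H_c'(\alpha)=0$ whenever the derivative exists. One value of $c$ gives one condition on $f$ at $p=\sec\alpha/c$; all values together give a differential equation. Since $f$ is locally Lipschitz, it is differentiable almost everywhere. Let $p>0$ be a point of differentiability and put $c=\sec\alpha/p$. At $a=\alpha$ we have $\frac d{da}\frac{\sec a}c=pt$, and differentiating \eqref{eq:H} gives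
\[
0=-(\sin\alpha+\cos\alpha)f(p)+(\cos\alpha-\sin\alpha)\,pt\,f'(p)+2\cos2\alpha\cdot cF(p)+\sin2\alpha\cdot c\,pt\,f(p).
\]
Insert $c=\sec\alpha/p$ and divide by $\cos\alpha$, using $\cos2\alpha\sec^2\alpha=1-t^2$ and $\sin2\alpha\sec^2\alpha=2t$:
\[
0=(1-t)\,t\,pf'(p)+(2t^2-t-1)f(p)+2(1-t^2)\frac{F(p)}p .
\]
Since $2t^2-t-1=-(1-t)(1+2t)$, division by $(1-t)/p$ gives
\begin{equation}\label{eq:ode}
t\,p^2f'(p)-(1+2t)\,pf(p)+2(1+t)F(p)=0\qquad\text{for almost every }p>0 .
\end{equation}

Linear functions $f$ solve \eqref{eq:ode}, and they are characterized by $pf=2F$. So let $\Psi(p)=pf(p)-2F(p)$. It is locally Lipschitz with $\Psi'=pf'-f$ almost everywhere, and the left side of \eqref{eq:ode} equals $t\,p\Psi'-(1+t)\Psi$. Hence the locally Lipschitz function $p^{-1-1/t}\Psi(p)$ has derivative $0$ almost everywhere on $(0,\infty)$, so it is a constant $b$. From $0\le f(p)\le3p$ we get $|\Psi(p)|\le3p^2$, and $1+\frac1t>2$, so $p\to\infty$ forces $b=0$. Then $(F/p^2)'=\Psi/p^3=0$, so $F$ is a multiple of $p^2$ and $f$ is linear. This contradicts Proposition~\ref{prop:slopes}.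
\end{proof}

\begin{remark}
The growth bound cannot be dropped: $f(p)=p^{1/t}$ also solves \eqref{eq:ode}. For $t=\frac12$ this is the quadratic term of the model function $f_0$, which explains the exceptional direction in Section~\ref{sec:model}; but $f_0(q)=bq-q^2$ violates $f\ge0$ for large $q$.
\end{remark}

\begin{remark}
The argument gives nothing for $\alpha\in\frac\pi4\mathbb Z$. At $a=\frac\pi4$ the left derivative of \eqref{eq:H} is $-\sqrt2f(p)+\sqrt2f(p)=0$ for every locally Lipschitz $f$. At $a=0$ the right derivative is $2F(p)/p-f(p)$ with $p=1/c$, the even function $H_c$ may have a corner, and minimality only requires $2F(p)\ge pf(p)$. Every concave $f$ with $f(0)=0$ satisfies this, for instance $\min(\frac58p,\,0.621p+\sqrt{3/2})$, which also satisfies the bounds of Proposition~\ref{prop:slopes}.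
\end{remark}

\section{A lower bound for the sweep}\label{sec:lower}

\subsection{The sequence of instances}

Fix $c>0$. In this section and the next, $n=\lfloor k^2/c^2\rfloor$ with $k\in\mathcal K$, and limits in $n$, ``large $n$'', $o(1)$ and ``whp'' refer to $k\to\infty$ in $\mathcal K$ with all other parameters fixed. We have $c\sqrt n\le k$, and $c^2n>k^2-c^2>(k-1)^2$ as soon as $2k>1+c^2$. So for large $k$
\begin{equation}\label{eq:kn}
\lceil c\sqrt n\rceil=k\le n,\qquad k/\sqrt n\to c .
\end{equation}
To gain independence we sandwich $X$ between Poisson processes. Let $X_1,X_2,\dots$ be i.i.d.\ uniform in $Q$, let $n_\pm=n\pm n^{2/3}$, and let $\nu_\pm$ be Poisson with mean $n_\pm$, independent of the $X_i$. By Chebyshev's inequality $\mathbb P(\nu_->n)$ and $\mathbb P(\nu_+<n)$ are $O(n^{-1/3})$. By (P4), $\mathcal P_\pm=\{X_i:i\le\nu_\pm\}$ is Poisson of intensity $n_\pm$ on $Q$, and whp $\mathcal P_-\subset X\subset\mathcal P_+$. Let $\varrho(O)=\int_Q|O-x|\,dx$ be the mean distance to the depot, so that the radial cost is about $\frac2c\varrho(O)\sqrt n$.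

\begin{proposition}\label{prop:lower}
Let $\alpha\in\mathbb R$. There is a function $\zeta(D)$, depending only on $c$ and $\alpha$, with $\zeta(D)\to0$ as $D\to\infty$, such that the following holds. Let $D\ge\max(4,1+c)$, $O=O_{D,\alpha}$ and $L=\lfloor(D-1)/c\rfloor$. For all $\epsilon>0$ and $\delta'>0$, whp
\[
\mathrm{SW}_\epsilon\ge\sum_{g}\mathrm{VRP}_k(O,g)\ge\sqrt n\,\Big[\frac2c\varrho(O)+H_{c,L}(\alpha)-\zeta(D)-\delta'\Big],
\]
where $g$ runs over the groups of the sweep.
\end{proposition}

The first inequality holds for every choice of the group solutions. For the second there are two obstacles. The groups are random and depend on $\epsilon$; we replace them by deterministic wedges of width $A/\sqrt n$ that contain many groups (Step~1). And wedges are not rectangles; an area-preserving map with distortion $1+O(1/D)$ straightens them (Step~2). The parameters are chosen in the order $D$, $\epsilon$, $\delta'$, $A$, $n$.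

\subsection{Proof of Proposition~\ref{prop:lower}}

Let $(r,\theta)$ be polar coordinates at $O$ with $\theta$ measured from $v_\alpha$. On $Q$ we have $|r-D|<0.71$ and $|\theta|\le\arcsin(0.71/D)$. Let $[\theta_-,\theta_+]$ be the range of $\theta$ on $Q$. Since $D\arcsin(0.71/D)$ decreases in $D$ and is below $0.75$ at $D=4$, we have $D|\theta_\pm|<0.75$. Let $r_{\rm in}(\theta)\le r_{\rm out}(\theta)$ be the radii at which the ray of angle $\theta$ enters and leaves $Q$. By Lemma~\ref{lem:cont} they are continuous, with $r_{\rm in}<r_{\rm out}$, on $(\theta_-,\theta_+)$.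

Fix $A\in\mathbb N$ and put $\psi=A/(D\sqrt{n_-})$, $I=\lfloor(\theta_+-\theta_-)/\psi\rfloor\le2\sqrt n/A$, $\theta_i=\theta_-+(i-1)\psi$. Let $W_i=\{\theta_i\le\theta\le\theta_i+\psi\}$, $1\le i\le I$, be the wedges; a remainder of angle less than $\psi$ is ignored. Almost surely the $X_j$ have distinct polar angles and none lies on the boundary of a wedge.

\medskip\noindent\emph{Step 1: from groups to wedges.} Let $P_i$ be the set of terminals in $W_i$ whose group is not contained in $W_i$. The set $X\cap W_i$ is a run of consecutive terminals in the sweep order, or a union of two runs if the starting ray passes through $W_i$. At most two groups meet a run without being contained in it. So $|P_i|\le4\lceil k/\epsilon\rceil\le4k(1+\frac1\epsilon)$. Since $X\cap W_i$ is the union of $P_i$ and the groups contained in $W_i$, and each group is contained in at most one wedge, subadditivity gives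
\begin{equation}\label{eq:step1}
\sum_g\mathrm{VRP}_k(O,g)\ge\sum_i\mathrm{VRP}_k(O,X\cap W_i)-\sum_i\mathrm{VRP}_k(O,P_i).
\end{equation}
A wedge holds of order $Ak$ terminals and $P_i$ only $O(k)$, so $P_i$ should be cheap. Cut $W_i$ into $j=\lceil\sqrt A\rceil$ subwedges of angle $\psi/j$ and visit the points of $P_i$ in each by increasing $r$. A step has length at most $|\Delta r|+(D+1)\psi/j$, the radial increments in a subwedge add up to at most $1.42$, and a connector between subwedges has length at most $\sqrt2$. For large $n$ we have $k\le2c\sqrt{n_-}$, and $(D+1)\psi\le\frac54A/\sqrt{n_-}$. So the path has length at most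
\[
3j+\frac{(D+1)\psi}j\,|P_i|\le6\sqrt A+10c\Big(1+\frac1\epsilon\Big)\sqrt A .
\]
Lemma~\ref{lem:itp} adds at most $8(1+\frac1\epsilon)(D+1)+2(D+1)$. Thus $\mathrm{VRP}_k(O,P_i)\le K\sqrt A$ with $K=K(\epsilon,c,D)$, and $\sum_i\mathrm{VRP}_k(O,P_i)\le2K\sqrt n/\sqrt A$. This is the only place where $\epsilon$ enters, and $A$ will be chosen to absorb it.

\medskip\noindent\emph{Step 2: from wedges to rectangles.} For the wedge $W_i$ let $r_i$ be the supremum of $r_{\rm in}$ and $R_i$ the infimum of $r_{\rm out}$ over its angles. If $r_i\ge R_i$, discard the wedge. Otherwise let $W_i'=W_i\cap\{r_i\le r\le R_i\}\subset Q$ and $S_i=\mathcal P_-\cap W_i'$, $m_i=|S_i|$. On the event $\mathcal P_-\subset X$,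
\begin{equation}\label{eq:mono}
\sum_i\mathrm{VRP}_k(O,X\cap W_i)\ge\sum_i\mathrm{VRP}_k(O,S_i),
\end{equation}
where sums over $S_i$ run over the retained wedges. Define
\[
\Phi_i(r,\theta)=\Big(\frac{r^2-r_i^2}{2D},\ D(\theta-\theta_i)\Big).
\]
In the orthonormal frame of the radial and angular directions, the differential of $\Phi_i$ is diagonal with entries $r/D$ and $D/r$. So $\Phi_i$ preserves area, and $\Phi_i(S_i)$ is Poisson of intensity $n_-$ on the rectangle $[0,\ell_i]\times[0,A/\sqrt{n_-}]$, where $\ell_i=(R_i-r_i)\frac{R_i+r_i}{2D}\le1.42\,(1+\frac{0.71}4)\le2$. For $D-1\le r\le D+1$ both entries and their inverses are at most $1+\frac2D$. The segment between two points of $S_i$ stays in the convex set $W_i\cap Q$, and the segment between their images stays in the rectangle. Mapping these segments by $\Phi_i$ and $\Phi_i^{-1}$ shows that distances between points of $S_i$ change by at most the factor $1+\frac2D\le\frac32$ in either direction. For the depth $\xi=\langle\Phi_i(x)\rangle$ of the image of $x\in W_i'$,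
\begin{equation}\label{eq:xi}
|r_i+\xi-r|=(r-r_i)\Big|\frac{r+r_i}{2D}-1\Big|\le\frac{1.42\cdot0.71}D\le\frac2D .
\end{equation}
By Lemma~\ref{lem:snake} applied to $\Phi_i(S_i)$, some path through $S_i$ has length at most
\[
T_i=\frac32\Big(4A+\frac{2A+m_i}{\sqrt{n_-}}\Big).
\]

Let $S_i\ne\emptyset$ and take an optimal solution of $\mathrm{VRP}_k(O,S_i)$, with $N$ tours and total length $\Lambda$ of the edges between terminals. Using its lists for $\Phi_i(S_i)$ with $\lambda=r_i$, we get from \eqref{eq:xi} and the distortion bound
\[
\Gamma_{k,r_i}(\Phi_i(S_i))\le\mathrm{VRP}_k(O,S_i)+\frac4DN+\frac2D\Lambda .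
\]
The bound on $\Lambda$ must not grow like $Dm_i/k$, or the error would not vanish as $D\to\infty$. Lemma~\ref{lem:itp} gives
\[
2N(D-1)+\Lambda\le\mathrm{VRP}_k(O,S_i)\le\frac{2m_i}k(D+1)+T_i+2(D+1).
\]
With $N\ge m_i/k$ this yields $\Lambda\le\frac{4m_i}k+T_i+2(D+1)$, and with $\frac{D+1}{D-1}\le\frac53$ it yields $N\le2(\frac{m_i}k+1)+T_i$. Then $\frac4DN+\frac2D\Lambda\le\frac{16}D\frac{m_i}k+\frac6DT_i+4+\frac{12}D$, so
\begin{equation}\label{eq:step2}
\mathrm{VRP}_k(O,S_i)\ge\Gamma_{k,r_i}(\Phi_i(S_i))-\frac{16}D\Big(\frac{m_i}k+T_i\Big)-7,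
\end{equation}
which also holds for $S_i=\emptyset$. Since $\mathbb E\,m_i=\ell_iA\sqrt{n_-}\le2A\sqrt n\le2Ak/c$, we have $\mathbb E\,T_i\le10A$ for large $n$. Over at most $2\sqrt n/A$ wedges, the expected error terms in \eqref{eq:step2} add up to at most $\sqrt n\,[\frac{32}D(10+\frac2c)+\frac{14}A]$.

\medskip\noindent\emph{Step 3: the expectation.} The set $\sqrt{n_-}\,\Phi_i(S_i)$ has the law of $\mathcal P\cap[0,q_ik]\times[0,A]$ with $q_i=\ell_i\sqrt{n_-}/k\le2/c$. The scaled depot distance satisfies $r_i\sqrt{n_-}\ge(D-0.71)\sqrt{n_-}\ge(D-1)k/c\ge Lk$ for large $n$, by \eqref{eq:kn}; and $L\ge1$ because $D\ge1+c$. Lemma~\ref{lem:gamma}(b),(c) give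
\begin{equation}\label{eq:step3}
\mathbb E\,\Gamma_{k,r_i}(\Phi_i(S_i))\ge\frac2k\,\mathbb E\sum_{x\in S_i}(r_i+\xi)+\frac{kA}{\sqrt{n_-}}\,f_k(q_i,A,L).
\end{equation}

By \eqref{eq:xi} the first terms add up to at least $\frac{2n_-}k\big[\varrho(O)-(D+1)\,|Q\setminus\bigcup_iW_i'|-\frac2D\big]$. An interior point of $Q$ has $\theta\in(\theta_-,\theta_+)$ and $r_{\rm in}(\theta)<r<r_{\rm out}(\theta)$. As $\psi\to0$, it eventually lies in a wedge, and the values $r_i,R_i$ of that wedge tend to $r_{\rm in}(\theta),r_{\rm out}(\theta)$ by continuity; so it lies in $\bigcup_iW_i'$ for large $n$. By dominated convergence $|Q\setminus\bigcup_iW'_i|\to0$, and the first terms add up to at least $\sqrt n\,[\frac2c\varrho(O)-\frac4{cD}-o(1)]$.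

For the second terms use the variable $y=D\theta$, in which each wedge is an interval of length $A/\sqrt{n_-}$ and all wedges lie in $[-0.75,0.75]$. Let $\ell^{(n)}(y)=\ell_i$ on the interval of a retained wedge $W_i$ and $\ell^{(n)}(y)=0$ elsewhere. Let $\ell^D(y)=\frac{r_{\rm out}^2-r_{\rm in}^2}{2D}$, evaluated at $\theta=y/D$, if $y/D\in(\theta_-,\theta_+)$, and $\ell^D(y)=0$ otherwise. As just seen, $\ell^{(n)}(y)\to\ell^D(y)$ for all $y\ne D\theta_\pm$. For any $\delta>0$, Lemma~\ref{lem:unif}(i) with $q_{\max}=2/c$ gives for large $n$
\[
\sum_i\frac{kA}{\sqrt{n_-}}f_k(q_i,A,L)\ge k\int f\Big(\ell^{(n)}(y)\frac{\sqrt{n_-}}k,L\Big)dy-2k\delta .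
\]
The integrand is bounded by $6/c$ and vanishes for $|y|>0.75$. By dominated convergence, and since $\delta$ is arbitrary, the second terms add up to at least $\sqrt n\,[c\int f(\ell^D(y)/c,L)\,dy-o(1)]$.

It remains to compare $\ell^D$ with $\ell_\alpha$. Fix $y$ and use coordinates centered at $z_0$ with axes $v_\alpha,v_\alpha^\perp$. The ray of angle $y/D$ has direction $(\cos\frac yD,\sin\frac yD)\to(1,0)$, and its point at radius $D$ is $(D\cos\frac yD-D,\ D\sin\frac yD)\to(0,y)$ as $D\to\infty$. By Lemma~\ref{lem:cont}, $r_{\rm out}-r_{\rm in}\to\ell_\alpha(y)$ if the limit line meets the interior of $Q$, and the ray eventually misses $Q$ if the limit line does. Also $\frac{r_{\rm out}+r_{\rm in}}{2D}\to1$. So $\ell^D(y)\to\ell_\alpha(y)$ for all but two $y$, and both functions are at most $2$ and vanish for $|y|>0.75$. By Lemma~\ref{lem:lip},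
\[
\Big|c\int f(\ell^D/c,L)\,dy-H_{c,L}(\alpha)\Big|\le\Big(9+\frac4c\Big)\int|\ell^D-\ell_\alpha|\,dy .
\]
Here $L$ grows with $D$, and we use that the Lipschitz constant does not depend on $L$. Define
\[
\zeta(D)=\Big(9+\frac4c\Big)\int|\ell^D-\ell_\alpha|\,dy+\frac{32}D\Big(10+\frac2c\Big)+\frac4{cD},
\]
which tends to $0$ by dominated convergence. Steps 2 and 3 give
\[
\mathbb E\sum_i\mathrm{VRP}_k(O,S_i)\ge\sqrt n\,\Big[\frac2c\varrho(O)+H_{c,L}(\alpha)-\zeta(D)-\frac{14}A-o(1)\Big].
\]

\medskip\noindent\emph{Step 4: concentration.} The variables $\mathrm{VRP}_k(O,S_i)$ are independent by (P1). Each is at most $\frac{2m_i}k(D+1)+T_i+2(D+1)$, an affine function of $m_i/\sqrt n$ with bounded coefficients, and $\mathbb E\,m_i^2\le4A^2n+2A\sqrt n$. So their second moments are bounded by a constant depending on $A,D,c$, and the variance of the sum is $O(\sqrt n)$. By Chebyshev's inequality the sum deviates from its mean by more than $\frac{\delta'}3\sqrt n$ with probability $O(n^{-1/2})$.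

Choose $A$ with $\frac{14}A+\frac{2K}{\sqrt A}\le\frac{\delta'}3$, let $n$ be so large that the $o(1)$ term is at most $\frac{\delta'}3$, and combine with \eqref{eq:step1} and \eqref{eq:mono}.\qed

\section{An upper bound for the optimum, and proof of Theorem~\ref{thm:main}}\label{sec:upper}

We now build a solution from parallel strips in an arbitrary direction $v_{\alpha'}$. In each strip we take the lists of an optimal solution of the strip functional and connect them to the true depot.

\begin{proposition}\label{prop:upper}
Let $\alpha,\alpha'\in\mathbb R$, $D\ge4$, $O=O_{D,\alpha}$ and $L'=\lceil(D+2)/c\rceil$. For every $\delta'\in(0,1]$, whp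
\[
\mathrm{OPT}\le\sqrt n\,\Big[\frac2c\varrho(O)+H_{c,L'}(\alpha')+\frac2c(\alpha-\alpha')^2+\frac{8+4/c}D+\delta'\Big].
\]
\end{proposition}

\begin{proof}
Put $v=v_{\alpha'}$, $v^\perp=v_{\alpha'}^\perp$, $\Delta=\alpha-\alpha'$, so that $v\cdot v_\alpha=\cos\Delta$ and $v^\perp\cdot v_\alpha=\sin\Delta$. Let $\delta=\delta'/(8c)$, let $A$ be given by Lemma~\ref{lem:unif}(ii) for $L'$, $q_{\max}=2/c$ and $\delta$, and let $w=A/\sqrt{n_+}$.

\medskip\noindent\emph{Strips.} Cut the plane into strips $\{y_i\le(x-z_0)\cdot v^\perp<y_i+w\}$, $y_i=iw$. Those that meet $Q$ have total width at most $\sqrt2+2w\le2$ for large $n$, and there are $O(\sqrt n)$ of them. For such a strip let $[a_i,b_i]$ be the range of $(x-z_0)\cdot v$ on the intersection of $Q$ with the closed strip, let $\ell_i=b_i-a_i\le\sqrt2$, and let $B_i$ be the rectangle of points of the strip with $a_i\le(x-z_0)\cdot v\le b_i$. The rectangles are disjoint and cover $Q$. The intersection of $Q$ with the closed strip is convex, so it contains a point with $(x-z_0)\cdot v=s$ for every $s\in[a_i,b_i]$; hence every point of $\overline{B_i}$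 is within $w$ of $Q$. Therefore $|\bigcup_iB_i\setminus Q|\le4w+\pi w^2\to0$, and $|x-z_0|\le1$ on $\overline{B_i}$ for large $n$. Let $S_i=\mathcal P_+\cap B_i$, and obtain $S_i^+\supset S_i$ by adding an independent Poisson process of intensity $n_+$ on $B_i\setminus Q$. Then $S_i^+$ is Poisson of intensity $n_+$ on the full rectangle, as in the definition of $f_k$. Put $m_i=|S_i^+|$.

\medskip\noindent\emph{Depth and distance.} In $B_i$ use the isometric coordinates $\langle x\rangle=(x-z_0)\cdot v-a_i\in[0,\ell_i]$ and $y=(x-z_0)\cdot v^\perp$. Let $\chi(x)=(x-O)\cdot v_\alpha=D+(x-z_0)\cdot v_\alpha$. Since $|x-z_0|\le1$, we have $\chi\ge D/2$, the component of $x-O$ along $v_\alpha^\perp$ is at most $1$ in absolute value, and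
\[
\chi(x)\le|O-x|\le\chi(x)+\frac1{2\chi(x)}\le\chi(x)+\frac1D .
\]
Let $\kappa_i\le D+1$ be the value of $\chi$ at the corner $z_0+a_iv+y_iv^\perp$ of $B_i$. Then $\chi(x)-\kappa_i=\langle x\rangle\cos\Delta+(y-y_i)\sin\Delta$. Since $0\le1-\cos\Delta\le\Delta^2/2$ and $0\le\langle x\rangle\le2$,
\begin{equation}\label{eq:tiltcost}
|O-x|-\frac1D-w\ \le\ \kappa_i+\langle x\rangle\ \le\ |O-x|+\Delta^2+w .
\end{equation}
The tilt also produces a first-order term, $y_i\sin\Delta$, but it is constant on the strip up to $w$ and is part of $\kappa_i$. What remains is of second order.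

\medskip\noindent\emph{The tours.} Let $\lambda=L'k/\sqrt{n_+}$. Then $\lambda\to L'c\ge D+2$, so $\lambda\ge D+1\ge\kappa_i$ for large $n$. Take an optimal solution of $\Gamma_{k,\lambda}(S_i^+)$, with $N_i$ tours, and let $\mathrm{Ex}_i=\mathrm{Ex}_{k,\lambda}(S_i^+)$. By the left inequality in \eqref{eq:tiltcost}, its lists used as tours from $O$ cost at most $\Gamma_{k,\lambda}(S_i^+)-2(\lambda-\kappa_i)N_i+(\frac2D+2w)N_i$. Since $\lambda\ge\kappa_i$ and $N_i\ge m_i/k$,
\[
\Gamma_{k,\lambda}(S_i^+)-2(\lambda-\kappa_i)N_i\le\mathrm{Ex}_i+\frac2k\sum_{x\in S_i^+}(\kappa_i+\langle x\rangle).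
\]
Moreover $2\lambda N_i\le\Gamma_{k,\lambda}(S_i^+)\le\frac{2m_i}k(\lambda+2)+\mathrm{Ex}_i$ and $\lambda\ge2$ give $N_i\le\frac{2m_i}k+\mathrm{Ex}_i$. With the right inequality in \eqref{eq:tiltcost} and $S_i\subset S_i^+$,
\begin{equation}\label{eq:stripub}
\mathrm{VRP}_k(O,S_i)\le\mathrm{Ex}_i+\frac2k\sum_{x\in S_i^+}\big(|O-x|+\Delta^2+w\big)+\Big(\frac2D+2w\Big)\Big(\frac{2m_i}k+\mathrm{Ex}_i\Big).
\end{equation}

\medskip\noindent\emph{Expectation.} Since $|\bigcup_iB_i\setminus Q|\to0$ and $n_+/k=\frac{\sqrt n}c(1+o(1))$, we have $\sum_i\mathbb E\,m_i/k=\sqrt n(\frac1c+o(1))$ and $\frac2k\sum_i\mathbb E\sum_{x\in S_i^+}|O-x|=\sqrt n(\frac2c\varrho(O)+o(1))$. By Lemma~\ref{lem:gamma}(c), $\mathbb E\,\mathrm{Ex}_i=kw\,f_k(q_i,A,L')$ with $q_i=\ell_i\sqrt{n_+}/k\le2/c$ for large $n$. Let $\ell^{(n)}(y)=\ell_i$ for $y\in[y_i,y_i+w)$ if the $i$-th strip meets $Q$, and $0$ otherwise. By the choice of $A$, for large $n$,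
\[
\sum_i\mathbb E\,\mathrm{Ex}_i\le k\int f\Big(\ell^{(n)}(y)\frac{\sqrt{n_+}}k,L'\Big)dy+2k\delta .
\]
Fix $y$ such that the line at height $y$ meets the interior of $Q$. For the strip containing this line, $a_i$ is the left endpoint and $b_i$ the right endpoint of chords at heights within $w$ of $y$, so $\ell^{(n)}(y)\to\ell_{\alpha'}(y)$ by Lemma~\ref{lem:cont}. If the line misses $Q$, so does its strip for large $n$. By dominated convergence $\sum_i\mathbb E\,\mathrm{Ex}_i\le\sqrt n\,(H_{c,L'}(\alpha')+\frac{\delta'}4+o(1))\le4\sqrt n$. Summing \eqref{eq:stripub}, for large $n$,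
\[
\sum_i\mathbb E\,\mathrm{VRP}_k(O,S_i)\le\sqrt n\,\Big[\frac2c\varrho(O)+H_{c,L'}(\alpha')+\frac2c\Delta^2+\frac2D\Big(\frac2c+4\Big)+\frac{\delta'}2\Big].
\]

\medskip\noindent\emph{Concentration.} The variables $\mathrm{VRP}_k(O,S_i)$ are independent, and by Lemmas~\ref{lem:itp} and~\ref{lem:snake} each is at most $\frac{2|S_i|}k(D+1)+4A+(2A+|S_i|)w+2(D+1)$, where $|S_i|$ is Poisson with mean at most $2A\sqrt{n_+}$. So the second moments are bounded, the variance of the sum is $O(\sqrt n)$, and by Chebyshev's inequality the sum exceeds its mean by at most $\frac{\delta'}2\sqrt n$ whp. On the event $X\subset\mathcal P_+$ we have $\mathrm{OPT}\le\mathrm{VRP}_k(O,\mathcal P_+)\le\sum_i\mathrm{VRP}_k(O,S_i)$.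
\end{proof}

The two propositions share the term $\frac2c\varrho(O)$ exactly, but they involve $f(\cdot,L)$ and $f(\cdot,L')$ with $L<L'$, and errors that vanish only as $D\to\infty$. A distant depot makes both discrepancies small compared with the gain from Proposition~\ref{prop:tilt}, which does not depend on $D$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $c$ and $\alpha'$ from Proposition~\ref{prop:tilt} and put
\[
\gamma=H_c(\alpha)-H_c(\alpha')-\frac2c(\alpha-\alpha')^2\in(0,3].
\]
Let $\mathcal N=\{\lfloor k^2/c^2\rfloor:k\in\mathcal K,\ k\ge k_1\}$, where $k_1$ is so large that $\lceil c\sqrt n\rceil=k\le n$ for these $k$; see \eqref{eq:kn}. This set is infinite, it does not depend on $D$ or $\epsilon$, and on it $k(n)=k$. As $D\to\infty$, $L=\lfloor(D-1)/c\rfloor\to\infty$ and $H_{c,L}(\alpha)\to H_c(\alpha)$. Choose $D_0\ge\max(4,1+c)$ such that for all $D\ge D_0$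
\[
H_c(\alpha)-H_{c,L}(\alpha)+\zeta(D)+\frac{8+4/c}D\le\frac\gamma2 .
\]
Fix $D\ge D_0$, take $\delta'=\gamma/8$ in both propositions, and let $\Lambda_D$ and $\Upsilon_D>0$ be the brackets in Propositions~\ref{prop:lower} and~\ref{prop:upper}. Since $H_{c,L'}(\alpha')\le H_c(\alpha')$, we have $\Lambda_D-\Upsilon_D\ge\gamma-\frac\gamma2-\frac\gamma4=\frac\gamma4$. Put $\eta=\gamma/(4\Upsilon_D)$, which does not depend on $\epsilon$. For every $\epsilon>0$, whp along $\mathcal N$,
\[
\mathrm{SW}_\epsilon\ge\sqrt n\,\Lambda_D\ge(1+\eta)\sqrt n\,\Upsilon_D\ge(1+\eta)\,\mathrm{OPT}.\qedhere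
\]
\end{proof}

\section{Small and large capacities}\label{sec:easy}

In this section $O$ is any fixed depot, $\epsilon\in(0,1]$, and $n\to\infty$ through all integers. Let $\varrho=\varrho(O)$, $r_{\max}=\max_{x\in Q}|O-x|$, and let $G\le\epsilon n/k+1$ be the number of groups. A tour costs at least twice the distance to its farthest terminal, hence at least $\frac2k$ times the sum of the distances to its terminals, so $\mathrm{OPT}\ge\mathrm{Rad}$. Concatenating the tours of an optimal solution and skipping $O$ and repeated visits gives $\mathrm{OPT}\ge\mathrm{TSP}(X)$. If $T_g$ is the length of a shortest path through the group $g$, Lemma~\ref{lem:itp} gives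
\begin{equation}\label{eq:sw}
\mathrm{SW}_\epsilon\le(1+\epsilon)\Big[\mathrm{Rad}+\sum_gT_g+2r_{\max}G\Big].
\end{equation}
The point is to compare $\sum_gT_g$ with $\mathrm{TSP}(X)$: we cut a shortest tour along rays between the groups and repair the pieces along the boundaries of convex regions.

\begin{lemma}\label{lem:cut}
For $n\ge3$, almost surely $\sum_gT_g\le\mathrm{TSP}(X)+6(G+1)+2$.
\end{lemma}

\begin{proof}
For $G=1$, delete an edge of a shortest closed tour. Let $G\ge2$ and let $\tau$ be a shortest closed tour through $X$. Almost surely $X$ lies in the interior of $Q$, $O\notin X$, and no three points of $X\cup\{O\}$ are collinear. Then $\tau$ lies in the interior of $Q$, no edge lies on a line through $O$, $\tau$ avoids $O$, and two distinct edges share at most one point. Call a ray from $O$ \emph{generic} if it contains no terminal and no common point of two edges; all but finitely many rays are generic. A generic ray meets each edge at most once, transversally and at an inner point of the edge, and these points are distinct for distinct edges.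

Separate the cyclically consecutive groups by $G$ generic rays, each strictly between the angle of the last terminal of a group and that of the first terminal of the next. At most one of the resulting sectors has an angle $\varphi>\pi$, and $\varphi<2\pi$; split it by a generic ray whose angle from one side lies in $(\varphi-\pi,\pi)$. We get at most $G+1$ closed sectors of angle at most $\pi$, which are convex. Their intersections $Y$ with $Q$ are convex subsets of $Q$, so they have perimeter at most $4$.

Let $Y$ contain a terminal. The terminal is an interior point of $Y$, so $\partial Y$ is a closed convex curve, and some terminal lies outside $Y$ because $G\ge2$. The tour meets $\partial Y$ only on the two bounding rays, away from $O$ and from $\partial Q$, and at each such point it passes between $Y$ and its complement. So the part of $\tau$ in $Y$ consists of $j\ge1$ arcs with $2j$ distinct endpoints on $\partial Y$. These endpoints divide $\partial Y$ into $2j$ boundary arcs, which fall into two alternating families; one family has total length at most half the perimeter. Consider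 the multigraph on the $2j$ endpoints whose edges are the $j$ arcs of $\tau$, all boundary arcs, and a second copy of each arc of the shorter family. It is connected through $\partial Y$, and every vertex has degree $1+2+1=4$. So it has an Eulerian circuit, a closed curve through $X\cap Y$ of length at most $\operatorname{len}(\tau\cap Y)+\frac32\cdot4$. Shortcutting gives a path through $X\cap Y$ that is no longer.

The regions overlap only on rays, which $\tau$ meets in finitely many points, so $\sum_Y\operatorname{len}(\tau\cap Y)\le\mathrm{TSP}(X)$. Each group is the terminal set of one region, except possibly one group that is shared by two regions, whose two paths we join by a segment of length at most $\sqrt2\le2$.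
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:easy}]
By \eqref{eq:sw} and Lemma~\ref{lem:cut}, almost surely
\[
\mathrm{SW}_\epsilon\le(1+\epsilon)\big[\mathrm{Rad}+\mathrm{TSP}(X)+(6+2r_{\max})G+8\big].
\]

Let $k/\sqrt n\to\infty$. By the Beardwood--Halton--Hammersley theorem, $\mathrm{TSP}(X)/\sqrt n$ converges almost surely to a constant $\beta>0$. On the other hand $\mathrm{Rad}\le2r_{\max}n/k$ and $G\le n/k+1$ are $o(\sqrt n)$. Since $\mathrm{OPT}\ge\mathrm{TSP}(X)$, for every fixed $\delta>0$ whp $\mathrm{SW}_\epsilon\le(1+\epsilon)(1+\delta)\mathrm{OPT}$, and $\delta=13\epsilon$ is allowed.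

Let $k/\sqrt n\to0$. By the law of large numbers $\mathrm{Rad}=(2+o(1))\varrho\,n/k$ whp. Lemma~\ref{lem:snake} with $b=1$, $A=\lceil\sqrt n\rceil$, $w=1/A$ gives $\mathrm{TSP}(X)\le2A+2+n/A+\sqrt2=O(\sqrt n)=o(n/k)$, and $n/k\to\infty$. It remains to bound $6+2r_{\max}$ by a multiple of $\varrho$ that does not depend on the depot. The function $\varrho(\cdot)$ is convex and satisfies $\varrho(O)=\varrho(2z_0-O)$, so $\varrho(O)\ge\varrho(z_0)\ge\int_Q|x-z_0|_\infty\,dx=\frac13$, the last integral being the mean of the maximum of two independent uniform variables on $[0,\frac12]$. By Jensen's inequality $\varrho(O)\ge|O-z_0|$. Hence $r_{\max}\le|O-z_0|+0.71\le3.2\varrho$ and $6\le18\varrho$, so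
\[
(6+2r_{\max})G\le24.4\,\varrho\Big(\epsilon\frac nk+1\Big)\le(12.2\,\epsilon+o(1))\,\mathrm{Rad}\qquad\text{whp}.
\]
Since $\mathrm{OPT}\ge\mathrm{Rad}$, whp $\mathrm{SW}_\epsilon\le(1+\epsilon)(1+13\epsilon)\mathrm{OPT}$.

In both cases $(1+\epsilon)(1+13\epsilon)=1+14\epsilon+13\epsilon^2\le1+28\epsilon$ for $\epsilon\le1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDO} Bompadre, Dror and Orlin, 2007.

\bibitem{talk} \emph{Euclidean Capacitated Vehicle Routing in the Random Setting: A 1.55-Approximation Algorithm}, \texttt{http://www.normalesup.org/\textasciitilde{}zhou/files/talks/ESA24.pdf}.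

\bibitem{HR} Haimovich and Rinnooy Kan, 1985.

\bibitem{MZ} Mathieu and Zhou, 2022.

\end{thebibliography}
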